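# Weight enumerators and the invariants of Clifford–Weil groups

## 1. Binary self-dual codes of lengths two, three and four

Take binary codes $C\le\mathbb F_2^N$ with the usual inner product, and record a code by the polynomial
$$\mathrm{cwe}(C)=\sum_{c\in C}x^{\#\{i:\,c_i=0\}}\,y^{\#\{i:\,c_i=1\}} .$$
We look at codes with $C=C^\perp$. Such a code has dimension $N/2$, and every word $c\in C$ has even weight because $c\cdot c=0$.

In length $2$ the one-dimensional codes are $\{00,10\}$, $\{00,01\}$ and $\{00,11\}$, and only the last is self-dual. Its enumerator is $x^2+y^2$. There is no self-dual code in length $3$. In length $4$, even weights mean that $1111\in C^\perp=C$, so $C=\{0000,1111,a,1111+a\}$ with $a$ of weight $2$. There are three such codes, all with enumerator $x^4+2x^2y^2+y^4$.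

These polynomials have two symmetries. Even weights give invariance under $d:\ x\mapsto x,\ y\mapsto -y$. The equality $C=C^\perp$ gives invariance under
$$h:\quad x\mapsto \tfrac1{\sqrt2}(x+y),\qquad y\mapsto \tfrac1{\sqrt2}(x-y),$$
which we shall prove in greater generality in Section 5. Let us compute all polynomials invariant under $d$ and $h$ in low degree.

*Degree 1.* Invariance under $d$ leaves multiples of $x$, and $hx\neq x$. There is no nonzero invariant.

*Degree 2.* Invariance under $d$ leaves $ax^2+by^2$. Its image under $h$ is $\frac12\big((a+b)x^2+2(a-b)xy+(a+b)y^2\big)$. Invariance forces $a=b$, and then it holds. The invariants are the multiples of $x^2+y^2$.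

*Degree 3.* Invariance under $d$ leaves $ax^3+bxy^2$. Up to the factor $\frac1{2\sqrt2}$ its image is $a(x+y)^3+b(x^3-x^2y-xy^2+y^3)$. The coefficients of $y^3$ and $x^2y$ must vanish: $a+b=0$ and $3a-b=0$. So $a=b=0$.

*Degree 4.* Invariance under $d$ leaves $ax^4+bx^2y^2+cy^4$. Its image is $\frac14\big(a(x+y)^4+b(x^2-y^2)^2+c(x-y)^4\big)$. The coefficient of $x^3y$ gives $a=c$. The coefficient of $x^2y^2$ gives $\frac14(6a-2b+6c)=b$, so $b=2a$. Then the coefficient of $x^4$ is $\frac14(a+b+c)=a$, as required. The invariants are the multiples of $x^4+2x^2y^2+y^4$.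

In each of these degrees the invariants are exactly the linear span of the enumerators of self-dual codes. One inclusion is a computation with codes. The other is surprising: a polynomial fixed by two matrices is forced to come from codes. These notes prove that this happens for codes over every finite form ring. We also determine which transforms of the kind $h$ are needed.

## 2. Form rings, their representations, and codes

The setting is that of Nebe, Rains and Sloane's book *Self-Dual Codes and Invariant Theory*; the words "finite form ring" and "finite representation" are used exactly as there. A finite form ring is $\mathcal R=(R,M,\psi,\Phi)$ with $R$ a finite ring with $1$. Modules are unital, and "submodule" means left $R$-submodule. We recall the parts of the definition that we use.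

* $M$ is a right $R\otimes R$-module with an involution $\tau$ satisfying $\tau(m(r\otimes s))=\tau(m)(s\otimes r)$. The map $\psi:R_R\to M_{1\otimes R}$ is an isomorphism, so $\psi(r)=\psi(1)(1\otimes r)$. One sets $r^J=\psi^{-1}(\psi(1)(r\otimes1))$.
* A finite representation $\rho=(V,\rho_M,\rho_\Phi,\beta)$ consists of a finite left $R$-module $V$, biadditive maps $\rho_M(m):V\times V\to\mathbb Q/\mathbb Z$ and functions $\rho_\Phi(\phi):V\to\mathbb Q/\mathbb Z$, where $\beta=\rho_M(\psi(1))$ is nonsingular. They satisfy $\rho_M(m(r\otimes s))(v,w)=\rho_M(m)(rv,sw)$ and $\rho_M(\tau m)(v,w)=\rho_M(m)(w,v)$.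
* $\Phi$ carries operations $\phi\mapsto\phi[r]$ and maps $\{\cdot\}:M\to\Phi$, $\lambda:\Phi\to M$ with $\rho_\Phi(\phi[r])(v)=\rho_\Phi(\phi)(rv)$, $\rho_\Phi(\{m\})(v)=\rho_M(m)(v,v)$ and $\rho_M(\lambda(\phi))(v,w)=\rho_\Phi(\phi)(v+w)-\rho_\Phi(\phi)(v)-\rho_\Phi(\phi)(w)$.

Nonsingular means that $v\mapsto\beta(v,\cdot)$ is an isomorphism $V\to\mathrm{Hom}(V,\mathbb Q/\mathbb Z)$; since $V$ is finite, the same then holds for $v\mapsto\beta(\cdot,v)$.

**Example 1.** Section 1 is $R=M=\Phi=V=\mathbb F_2$ with $\tau=\psi=\mathrm{id}$, $\rho_M(m)(v,w)=\frac12mvw$, $\rho_\Phi(\phi)(v)=\frac12\phi v^2$, $\phi[r]=r\phi$, $\{m\}=m$ and $\lambda=0$. The listed identities hold, since $r^2=r$ in $\mathbb F_2$ and $\frac12\phi(v+w)^2-\frac12\phi v^2-\frac12\phi w^2=\phi vw=0$ in $\mathbb Q/\mathbb Z$.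

**Definition (codes).** A *code* of length $N\ge0$ of Type $\rho$ is a submodule $C\le V^N$. Its dual is $C^\perp=\{v\in V^N:\sum_i\beta(v_i,c_i)=0\ \forall c\in C\}$. It is *self-dual* if $C=C^\perp$, and *isotropic* if $C\le C^\perp$ and $\sum_i\rho_\Phi(\phi)(c_i)=0$ for all $\phi\in\Phi$, $c\in C$. Its complete weight enumerator is
$$\mathrm{cwe}(C)=\sum_{c\in C}\prod_{i=1}^Nx_{c_i}\in\mathbb C[x_v:v\in V];$$
the unique code of length $0$ is self-dual and isotropic with enumerator $1$.

In Example 1 the second isotropy condition says that weights are even, so it follows from $C\le C^\perp$. If the functions are instead $v\mapsto\frac14\phi v^2$ with $\phi\in\mathbb Z/4$, it says that weights are divisible by $4$, which does not follow.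

**Definition (Clifford–Weil group).** Write $\mathbf e(t)=\exp(2\pi it)$. An idempotent $e\in R$ is *symmetric* if $eR\cong e^JR$ as right modules; equivalently, there are $u_e\in eRe^J$ and $v_e\in e^JRe$ with $e=u_ev_e$ and $e^J=v_eu_e$. The group $\mathcal C(\rho)\le\mathrm{GL}(\mathbb C[V])$, where $\mathbb C[V]$ has basis $(b_v)_{v\in V}$, is generated by
$$m_r:b_v\mapsto b_{rv}\ (r\in R^*),\qquad d_\phi:b_v\mapsto\mathbf e(\rho_\Phi(\phi)(v))\,b_v\ (\phi\in\Phi),$$
$$h_{e,u_e,v_e}:b_v\mapsto|eV|^{-1/2}\sum_{w\in eV}\mathbf e(\beta(w,v_ev))\,b_{w+(1-e)v}\quad(e\text{ symmetric}).$$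
It acts on $\mathbb C[x_v:v\in V]$ through its action on the variables $x_v$ as on the $b_v$.

In Example 1, $h_1$ and $d_1$ are the substitutions $h$ and $d$ of Section 1. We write $h_e$ for $h_{e,u_e,v_e}$. The choice of $u_e,v_e$ does not affect the group: if $u',v'$ is another choice, then $r=u_ev'$ is a unit of $eRe$ with inverse $u'v_e$, we have $v'=v_er$, and $h_{e,u',v'}=h_{e,u_e,v_e}\,m_{r+(1-e)}$, because $v_e(r+1-e)v=v_erv$ and $(1-e)(r+1-e)v=(1-e)v$.

The span of the enumerators of self-dual isotropic codes is known to be the full invariant ring for certain finite form rings, including direct products of matrix rings over finite Galois rings. The conjecture, taken from "Clifford-Weil Groups Of Quotient Representations" (https://albanian-j-math.com/archives/2008-16.pdf), is that this holds for all finite form rings. We prove it.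

**The map $J$.** We need that $J$ is an anti-automorphism with $J^2$ inner. It is additive, $1^J=1$, and
$$\psi(a)(r\otimes1)=\psi(1)(r\otimes1)(1\otimes a)=\psi(r^J)(1\otimes a)=\psi(r^Ja).\tag{1}$$
Hence $\psi((rs)^J)=\psi(1)(r\otimes1)(s\otimes1)=\psi(r^J)(s\otimes1)=\psi(s^Jr^J)$, so $(rs)^J=s^Jr^J$. Put $\varepsilon=\psi^{-1}(\tau\psi(1))$. Then
$$\psi(1)=\tau\psi(\varepsilon)=\tau\big(\psi(1)(1\otimes\varepsilon)\big)=\psi(\varepsilon)(\varepsilon\otimes1)=\psi(\varepsilon^J\varepsilon),$$
so $\varepsilon^J\varepsilon=1$, and $\varepsilon$ is a unit because $R$ is finite. Finally compute $\tau(\psi(1)(r\otimes1))$ in two ways. Directly it is $\psi(\varepsilon)(1\otimes r)=\psi(\varepsilon r)$. Since $\psi(1)(r\otimes1)=\psi(1)(1\otimes r^J)$, it is also $\psi(\varepsilon)(r^J\otimes1)=\psi(r^{J^2}\varepsilon)$ by (1). So $r^{J^2}=\varepsilon r\varepsilon^{-1}$, and in particular $J$ is bijective. Applying $\rho_M$ to $\psi(1)(r\otimes1)=\psi(1)(1\otimes r^J)$ and to $\tau\psi(1)=\psi(1)(1\otimes\varepsilon)$ gives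
$$\beta(rv,w)=\beta(v,r^Jw),\qquad\beta(w,v)=\beta(v,\varepsilon w).\tag{2}$$

**What the proof uses of a representation.** We shall pass from $V$ to $V^N$ and to quotients $C^\perp/C$, so we isolate axioms that survive these operations.

**Definition (datum).** Fix $R,J,\varepsilon$. A *datum* $(W,\beta,Q)$ is a finite $R$-module $W$ with a nonsingular biadditive $\beta:W\times W\to\mathbb Q/\mathbb Z$ satisfying (2), and a set $Q$ of functions $W\to\mathbb Q/\mathbb Z$ such that

* (Q1) if $q\in Q$ and $r\in R$, then $v\mapsto q(rv)$ is in $Q$;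
* (Q2) $v\mapsto\beta(rv,sv)$ is in $Q$ for all $r,s\in R$;
* (Q3) for each $q\in Q$ there is $s_q\in R$ with $q(v+w)=q(v)+q(w)+\beta(v,s_qw)$ for all $v,w$.

Putting $v=w=0$ in (Q3) gives $q(0)=0$. A representation gives the datum $(V,\beta,\rho_\Phi(\Phi))$: (Q1) is $\rho_\Phi(\phi[r])$; (Q2) is $\rho_\Phi(\{\psi(1)(r\otimes s)\})$; and for (Q3) write $\lambda(\phi)=\psi(s)$ and use $\rho_M(\psi(s))(v,w)=\beta(v,sw)$. Likewise $V^N$ with the form $\sum_i\beta(v_i,w_i)$ and the functions $\sum_i\rho_\Phi(\phi)(v_i)$, $\phi\in\Phi$, is a datum with the same elements $s_q$.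

In a datum, $w$ is *singular* if $q(w)=0$ for all $q\in Q$. A submodule $D$ is *isotropic* if $D\le D^\perp$ and all its elements are singular, and *self-dual* if $D=D^\perp$. For $V^N$ these are the notions for codes. On $\mathbb C[W]$ we have $m_r$ ($r\in R^*$), $d_q:b_v\mapsto\mathbf e(q(v))b_v$ ($q\in Q$) and $h_e$ ($e$ symmetric), given by the formulas above; they generate the group $\mathcal C(W)$. For the datum of $\rho$ it is $\mathcal C(\rho)$.

**Example 2.** Let $R=\mathbb F_2\times\mathbb F_2$ with $J$ swapping the factors, $\varepsilon=1$, and $W=\mathbb F_2\oplus\mathbb F_2$ with factor $k$ of $R$ acting on summand $k$. Let $\beta((a,b),(c,d))=\frac12(ad+bc)$ and $Q=\{0,\ \frac12ab\}$. Then $\beta(rv,w)=\frac12(r_1ad+r_2bc)=\beta(v,r^Jw)$, and $\beta(rv,sv)=\frac12(r_1s_2+r_2s_1)ab$ is in $Q$. For $q=\frac12ab$ we have $q(rv)=\frac12r_1r_2ab$ and $q(v+w)-q(v)-q(w)=\beta(v,w)$, so $s_q=1$. This is a datum. In $W^N$ a submodule is $C_1\oplus C_2$ with $C_1,C_2\le\mathbb F_2^N$; its dual is $C_2^\perp\oplus C_1^\perp$, with duals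 for the usual inner product. So self-dual means $C_2=C_1^\perp$, and such a module is automatically isotropic.

## 3. Idempotents of orbit type and the three theorems

Let $\mathfrak r$ be the Jacobson radical of $R$. It is nilpotent, and $R/\mathfrak r=\prod_{i\in I}A_i$ with $A_i\cong\mathrm{Mat}_{n_i}(\mathbb F_{q_i})$. Let $S_i$ be the simple $A_i$-module: $|S_i|=q_i^{n_i}$, $\mathrm{End}(S_i)=\mathbb F_{q_i}$. Put
$$Q_i=q_i^{n_i}-1=|S_i\setminus\{0\}|.$$
The anti-automorphism $J$ preserves $\mathfrak r$ and permutes the minimal two-sided ideals of $R/\mathfrak r$: $A_i^J=A_{\sigma(i)}$. Since $J^2$ is inner, $\sigma^2=1$, so $\sigma$-orbits have one or two elements.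

**Definition (types).** Let $o$ be a $\sigma$-orbit. An idempotent $e\in R$ has *type $o$* if its image in $A_i$ has rank one for $i\in o$ and is $0$ for $i\notin o$. The orbit $o$ *occurs* in $W$ if some $S_i$, $i\in o$, is a composition factor of $W$.

Idempotents of type $o$ exist, because idempotents lift modulo the nilpotent ideal $\mathfrak r$. They are symmetric. Indeed $J$ induces anti-isomorphisms $A_i\to A_{\sigma(i)}$, which carry primitive (rank one) idempotents to primitive ones, so $e^J$ also has type $o$. Then $eR/e\mathfrak r\cong e^JR/e^J\mathfrak r$, and projective modules with isomorphic tops are isomorphic, so $eR\cong e^JR$.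

**Example 3.** In $R=\mathrm{Mat}_2(\mathbb F_2)$ with $J$ the transpose there is one orbit. The matrix unit $E_{11}$ has orbit type. The idempotent $1$ is symmetric but has rank two, so it has no orbit type. In Example 2 there is one orbit $\{1,2\}$, and $1=(1,1)$ has that type. The idempotent $(1,0)$ is not symmetric: $(1,0)^J=(0,1)$, and the modules $(1,0)R$ and $(0,1)R$ have different annihilators.

For a set $E$ of idempotents of orbit types, with some choice of $u_e,v_e$, let $G_E(W)\le\mathcal C(W)$ be generated by all $m_r$, all $d_q$, and the $h_e$ with $e\in E$. Write $G_E=G_E(V)$ for the datum of $\rho$. Call $E$ *sufficient* for $W$ if it contains an idempotent of type $o$ for every orbit $o$ occurring in $W$. For $C\le W$ put $\chi_C=\sum_{c\in C}b_c$.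

**Theorem A.** For every datum $W$ and every $E$ sufficient for $W$,
$$\mathbb C[W]^{\mathcal C(W)}=\mathbb C[W]^{G_E(W)}=\mathrm{span}\{\chi_C:C\le W\text{ self-dual isotropic}\}.$$

**Theorem B.** For every finite form ring and finite representation $\rho$, $\mathbb C[x_v:v\in V]^{\mathcal C(\rho)}$ is the linear span of the $\mathrm{cwe}(C)$, where $C\le V^N$ is self-dual isotropic of Type $\rho$ and $N\ge0$.

**Theorem C.** For every finite form ring and finite representation $\rho$:

1. $\mathcal C(\rho)$ is finite, and $\mathcal C(\rho)=G_E$ for every $E$ sufficient for $V$.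
2. $\mathcal C(\rho)=\{g\in\mathrm{GL}(\mathbb C[V]):g\cdot\mathrm{cwe}(C)=\mathrm{cwe}(C)\text{ for all self-dual isotropic codes }C\text{ of Type }\rho\}$.
3. For a set $E$ of idempotents of orbit types, $\mathbb C[x_v]^{G_E}$ is the span of the $\mathrm{cwe}(C)$ of self-dual isotropic codes if and only if $E$ is sufficient for $V$.

## 4. Tensor powers: Theorem A implies Theorem B

This section trades polynomials of degree $N$ for functions on the module $V^N$. The action on $\mathbb C[x_v]$ preserves degree, so we fix $N$; for $N=0$ there is nothing to prove. Identify $\mathbb C[V]^{\otimes N}$ with $\mathbb C[V^N]$. Then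
$$h_e^{\otimes N}:\ b_v\mapsto|eV|^{-N/2}\sum_{w\in(eV)^N}\mathbf e\Big(\sum_i\beta(w_i,v_ev_i)\Big)b_{w+(1-e)v},$$
which is the operator $h_e$ of the datum $V^N$, because $e(V^N)=(eV)^N$. Similarly $m_r^{\otimes N}$ is $m_r$, and $d_\phi^{\otimes N}$ is $d_q$ with $q(v)=\sum_i\rho_\Phi(\phi)(v_i)$. So Theorem A for $V^N$ says
$$(\mathbb C[V]^{\otimes N})^{\mathcal C(\rho)}=\mathrm{span}\{\chi_C:C\le V^N\text{ self-dual isotropic}\}.\tag{3}$$
The map $\pi:\mathbb C[V]^{\otimes N}\to\mathbb C[x_v]_N$ with $b_{v_1}\otimes\dots\otimes b_{v_N}\mapsto\prod_ix_{v_i}$ is $\mathrm{GL}(\mathbb C[V])$-equivariant, restricts to an isomorphism from the symmetric tensors onto $\mathbb C[x_v]_N$, and sends $\chi_C$ to $\mathrm{cwe}(C)$. Hence each $\mathrm{cwe}(C)$ is invariant. Conversely, an invariant $p$ of degree $N$ is $\pi(t)$ with $t$ an invariant symmetric tensor; by (3), $t$ is a combination of $\chi_C$'s, so $p$ is a combination of $\mathrm{cwe}(C)$'s. This gives Theorem B once Theorem A is known.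

The same argument works with $G_E$ in place of $\mathcal C(\rho)$ when $E$ is sufficient for $V$, because the orbits occurring in $V^N$ occur in $V$. So we also get:
$$\text{if }E\text{ is sufficient for }V,\text{ then }\mathbb C[x_v]^{G_E}=\mathbb C[x_v]^{\mathcal C(\rho)}=\mathrm{span}\{\mathrm{cwe}(C)\}.\tag{4}$$

## 5. Fixed vectors as functions on a datum

Let $(W,\beta,Q)$ be a datum. We collect duality facts, rewrite invariance as three conditions on a function, and prove the easy inclusion of Theorem A.

**Lemma 1.** Let $C\le W$ be a submodule.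

1. $C^\perp$ is a submodule, $\beta(v,C)=0\iff\beta(C,v)=0$, $|C^\perp|=|W|/|C|$ and $C^{\perp\perp}=C$.
2. If $w$ is singular, then $Rw$ is isotropic. Submodules of isotropic modules are isotropic.

*Proof.* (1) If $\beta(v,C)=0$, then $\beta(rv,c)=\beta(v,r^Jc)=0$. Next, $\beta(c,v)=\beta(v,\varepsilon c)$ and $\varepsilon C=C$. The map $W\to\mathrm{Hom}(W,\mathbb Q/\mathbb Z)\to\mathrm{Hom}(C,\mathbb Q/\mathbb Z)$ is surjective with kernel $C^\perp$, and $|\mathrm{Hom}(C,\mathbb Q/\mathbb Z)|=|C|$. Finally $C\le C^{\perp\perp}$ by the symmetry just shown, and the orders agree. (2) By (Q1), $q(rw)=0$ for all $q$, and by (Q2), $\beta(rw,sw)=0$. The last statement is clear. $\square$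

**Lemma 2.** Let $e$ be a symmetric idempotent. The pairing $\beta:eW\times e^JW\to\mathbb Q/\mathbb Z$ is perfect. For a submodule $C$, $eC^\perp=eW\cap C^\perp$ is the annihilator of $e^JC$ in $eW$, multiplication by $v_e$ and $u_e$ gives mutually inverse bijections $eC\leftrightarrow e^JC$, and
$$|eC^\perp|\,|eC|=|eW|.\tag{5}$$

*Proof.* For $x\in eW$ we have $\beta(x,w)=\beta(ex,w)=\beta(x,e^Jw)$, so $\beta(x,e^JW)=0$ forces $x=0$. For $y\in e^JW$ we have $\beta(ew,y)=\beta(w,e^Jy)=\beta(w,y)$, so $\beta(eW,y)=0$ forces $y=0$. The pairing is perfect. The equality $eC^\perp=eW\cap C^\perp$ holds because $C^\perp$ is a submodule and $x=ex$ on $eW$; and $\beta(x,c)=\beta(x,e^Jc)$ for $x\in eW$ identifies it as the annihilator of $e^JC$. Since $v_e=e^Jv_ee$, $u_e=eu_ee^J$, $u_ev_e=e$ and $v_eu_e=e^J$, the two multiplications are mutually inverse. Hence $|eC^\perp|=|eW|/|e^JC|=|eW|/|eC|$. $\square$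

**The three conditions.** Let $f:W\to\mathbb C$. The vector $\sum_wf(w)b_w$ is fixed by all $m_r$, by all $d_q$, by $h_e$, respectively, if and only if

* (I1) $f(rw)=f(w)$ for all $r\in R^*$;
* (I2) $f(w)=0$ for all non-singular $w$;
* (I3) $f(u)=|eW|^{-1/2}\sum_{x\in eW}\mathbf e(\beta(eu,v_ex))\,f(x+(1-e)u)$ for all $u\in W$.

The first two are immediate. For (I3) we read off the coefficient of $b_u$ in $h_e\sum f(v)b_v$. The vector $b_u$ arises from $b_v$ exactly with $w=eu$ and $(1-e)v=(1-e)u$, that is, $v=x+(1-e)u$ with $x=ev\in eW$; and $v_ev=v_eev=v_ex$.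

**Lemma 3.** If $C=C^\perp\le W$ is isotropic, then $\chi_C$ is fixed by $\mathcal C(W)$.

*Proof.* Clearly $m_r\chi_C=\chi_C=d_q\chi_C$. Split $c=c_1+c_2$ with $c_1\in eC$, $c_2\in(1-e)C$:
$$h_e\chi_C=|eW|^{-1/2}\sum_{c_2\in(1-e)C}\ \sum_{w\in eW}\Big(\sum_{c_1\in eC}\mathbf e(\beta(w,v_ec_1))\Big)b_{w+c_2}.$$
As $c_1$ runs over $eC$, $v_ec_1$ runs over $e^JC$. So the inner character sum is $|eC|$ if $w$ annihilates $e^JC$, that is, $w\in eC^\perp=eC$, and $0$ otherwise. Hence $h_e\chi_C=|eC||eW|^{-1/2}\chi_C$, and $|eC|^2=|eW|$ by (5). $\square$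

The last fact makes (I1) useful: it says that $f(v)$ depends only on the submodule $Rv$.

**Lemma 4.** If $Rv=Rw$, then $w=uv$ for some $u\in R^*$. Hence a function with (I1) is constant on $\mathrm{gen}(D):=\{v:Rv=D\}$ for every cyclic $D$.

*Proof.* Write $w=av$, $v=bw$ and $b'=1-ba$. Then $b'v=v-bw=0$ and $Ra+Rb'\ni ba+b'=1$. If $a+tb'$ is a unit for some $t\in R$, we are done, since $(a+tb')v=av=w$. An element of $R$ that is a unit modulo $\mathfrak r$ is a unit, so we may look for $t$ in each factor $A_i=\mathrm{End}(F^n)$ separately. There $\ker a\cap\ker b'=0$. Let $F^n=\mathrm{im}\,a\oplus K$. Since $b'$ is injective on $\ker a$ and $\dim K=\dim\ker a$, there is $t$ mapping $b'(\ker a)$ isomorphically onto $K$ and some complement of $b'(\ker a)$ to $0$. Suppose $(a+tb')x=0$. As $ax\in\mathrm{im}\,a$ and $tb'x\in K$, both vanish. So $x\in\ker a$, then $b'x\in b'(\ker a)$ and $tb'x=0$ give $b'x=0$, and $x=0$. $\square$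

## 6. Descent to $C^\perp/C$ reduces Theorem A to a vanishing lemma

By Lemma 3, the span $\mathcal S$ of the $\chi_C$ lies in the invariants. To show equality we take an invariant orthogonal to $\mathcal S$ and prove that it is zero. Orthogonality says that the sums $F(C)=\sum_{c\in C}f(c)$ vanish for self-dual isotropic $C$. We want them to vanish for *all* isotropic $C$, going down in size. The passage from $C$ to larger modules takes place in $C^\perp/C$.

Let $C$ be an isotropic submodule of a datum $(V,\beta,Q)$, and let $W=C^\perp/C$. Define $\bar\beta(v+C,w+C)=\beta(v,w)$ and $\bar q(v+C)=q(v)$ for $v,w\in C^\perp$. The first is well defined by Lemma 1, the second because $q(v+c)=q(v)+q(c)+\beta(v,s_qc)=q(v)$. The form $\bar\beta$ is nonsingular since $C^{\perp\perp}=C$, and (2), (Q1)–(Q3) are inherited. So $W$ is a datum. If $C\le D\le C^\perp$, then $D/C$ is isotropic in $W$ if and only if $D$ is isotropic in $V$.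

In Example 1 with $V^2=\mathbb F_2^2$ and $C=\{00,11\}$ one gets $W=0$; with $C=0$ one gets $W=\mathbb F_2^2$.

**Lemma 5 (descent).** Let $f:V\to\mathbb C$ satisfy (I1), (I2), and (I3) for a given symmetric idempotent $e$. Then $g:W\to\mathbb C$, $g(u+C)=\sum_{c\in C}f(u+c)$, satisfies (I1), (I2), and (I3) for the same $e,u_e,v_e$.

*Proof.* (I1): $f(ru+c)=f(u+r^{-1}c)$ for $r\in R^*$; sum over $c$. (I2): if $\bar q(\bar u)\ne0$, then $q(u+c)\neq0$ for all $c$, so all terms vanish. (I3): let $u\in C^\perp$, and write $c=c_1+c_2$ with $c_1\in eC$, $c_2\in(1-e)C$. Inserting (I3) for $f$ at $u+c$ gives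
$$g(\bar u)=|eV|^{-1/2}\sum_{c_2}\sum_{x\in eV}\mathbf e(\beta(eu,v_ex))\Big(\sum_{c_1\in eC}\mathbf e(\beta(c_1,v_ex))\Big)f(x+(1-e)u+c_2).$$
For $c\in C$ we have $\beta(ec,v_ex)=\beta(c,e^Jv_ex)=\beta(c,v_ex)$. So the inner sum is $|eC|$ if $v_ex\in C^\perp$, and $0$ otherwise. Since $x=u_ev_ex$, the condition $v_ex\in C^\perp$ is equivalent to $x\in C^\perp$, i.e. $x\in eC^\perp$. Now $eW\cong eC^\perp/eC$, because an element of $eC^\perp\cap C$ equals its product with $e$ and so lies in $eC$. For $c_1\in eC$, $\beta(eu,v_ec_1)=0$, as $eu\in C^\perp$ and $v_ec_1\in C$; so the phase depends only on $\bar x$. Grouping the $x\in eC^\perp$ modulo $eC$, the sums over $eC$ and over $c_2$ together give a sum over $C$: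
$$g(\bar u)=|eC||eV|^{-1/2}\sum_{\bar x\in eW}\mathbf e(\bar\beta(e\bar u,v_e\bar x))\,g(\bar x+(1-e)\bar u).$$
By (5), $|eW|=|eC^\perp|/|eC|=|eV|/|eC|^2$, so the factor is $|eW|^{-1/2}$. $\square$

Everything now rests on the following statement, proved in Section 8.

**Lemma 6 (vanishing at zero).** Let $(W,\beta,Q)$ be a datum with $W\neq0$, and let $E$ be sufficient for $W$. Let $f:W\to\mathbb C$ satisfy (I1), (I2), and (I3) for all $e\in E$. If $F(D):=\sum_{v\in D}f(v)=0$ for every nonzero isotropic submodule $D\le W$, then $f(0)=0$.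

**Inclusion–exclusion.** For $D\ne0$ let $\mathrm{Max}(D)$ be the set of its maximal submodules. An element of $D$ generates $D$ if and only if it lies in no maximal submodule, so with $\bigcap\emptyset:=D$
$$\sum_{v\in\mathrm{gen}(D)}f(v)=\sum_{T\subseteq\mathrm{Max}(D)}(-1)^{|T|}F\Big(\bigcap T\Big).\tag{6}$$

**Proof of Theorem A from Lemma 6.** Let $V$ be a datum, $E$ sufficient for $V$, and $\mathcal S$ the span of the $\chi_C$ with $C\le V$ self-dual isotropic. By Lemma 3, $\mathcal S\subseteq\mathbb C[V]^{\mathcal C(V)}\subseteq\mathbb C[V]^{G_E(V)}$. So it suffices to show that a $G_E(V)$-invariant $\sum f(v)b_v$ orthogonal to $\mathcal S$ for the standard Hermitian form is zero. Orthogonality means $F(C)=0$ for all self-dual isotropic $C$.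

**Step 1. All isotropic sums vanish.** We show $F(C)=0$ for every isotropic $C\le V$, by downward induction on $|C|$. If $C=C^\perp$, this is the hypothesis. Otherwise $W=C^\perp/C\neq0$. By Lemma 5, $g$ satisfies (I1), (I2), and (I3) for all $e\in E$. Every orbit occurring in $W$ occurs in $V$, so $E$ is sufficient for $W$. A nonzero isotropic submodule of $W$ is $D/C$ with $D\supsetneq C$ isotropic in $V$, and the sum of $g$ over it is $F(D)=0$ by induction. Lemma 6 gives $0=g(0)=F(C)$.

**Step 2. The values of $f$ vanish.** By (I2) only singular $v$ matter. Then $D=Rv$ is isotropic, and so are its submodules, so all their sums vanish by Step 1. If $D\ne0$, (6) gives $\sum_{w\in\mathrm{gen}(D)}f(w)=0$, and by Lemma 4 all the terms are equal to $f(v)$, so $f(v)=0$. If $D=0$, then $f(0)=F(0)=0$. $\blacksquare$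

## 7. Fields, and what the full Fourier transform misses over $\mathrm{Mat}_2(\mathbb F_2)$

We try Lemma 6 on the simplest rings. Suppose $f(0)\ne0$ and scale to $f(0)=1$.

Let $R=\mathbb F_q$ and use $e=1$. If $v\ne0$ is singular, then $Rv$ is a line, it is isotropic, and $0=F(Rv)=1+(q-1)f(v)$ by (I1). So $f(v)=-\frac1{q-1}$ on nonzero singular vectors and $f=0$ on non-singular ones. Now (I3) at $u=0$ reads
$$|W|^{1/2}=\sum_{x\in W}f(x)=1-\frac{\#\{\text{nonzero singular vectors}\}}{q-1}\le1,$$
which contradicts $W\ne0$. So over fields the key lemma is a comparison of signs. Note that absolute values would not do: there may be many singular vectors, and the argument works only because all of them contribute negatively.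

The natural plan is to do the same over any ring: take $e=1$, which is always symmetric (with $u_1=v_1=1$), and read (I3) at $0$. Here is where it stops.

Let $R=\mathrm{Mat}_2(\mathbb F_2)$ with $J$ the transpose and $\varepsilon=1$. Let $U=\mathbb F_2^4$ with a nondegenerate alternating form $B$. Let $W=U^2$, regarded as columns $v=(u_1,u_2)^{T}$ on which $R$ acts by matrix multiplication, with
$$\beta(v,w)=\tfrac12\big(B(u_1,w_1)+B(u_2,w_2)\big),\qquad Q=\{0,\ \tfrac12B(u_1,u_2)\}.$$
This is a datum. Indeed $\beta(rv,w)=\frac12\sum_{k,l}r_{kl}B(u_l,w_k)=\beta(v,r^Tw)$, and $\beta$ is symmetric as $B$ is. With $m=r^Ts$ we get $\beta(rv,sv)=\frac12(m_{12}+m_{21})B(u_1,u_2)\in Q$. Under $r$ the function $\frac12B(u_1,u_2)$ is multiplied by $\det r$. And (Q3) holds for it with $s_q=\begin{pmatrix}0&1\\1&0\end{pmatrix}$.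

The submodule $Rv$ is $P^2=\{(p,p')^T:p,p'\in P\}$ with $P=\langle u_1,u_2\rangle$, and in general every submodule has the form $P^2$ with $P\le U$. It is isotropic if and only if $B$ vanishes on $P$. Put $f(0)=1$, $f(v)=-\frac13$ if $\dim P=1$, $f(v)=\frac13$ if $P$ is a totally isotropic plane, and $f(v)=0$ otherwise. This $f$ satisfies (I1) and (I2). Its sums over the nonzero isotropic submodules vanish: if $\dim P=1$ the sum is $1+3\cdot(-\frac13)=0$; if $P$ is a totally isotropic plane, then $P^2$ contains $3\cdot3$ elements spanning a line and $6$ spanning $P$, and the sum is $1-3+2=0$. These are all the isotropic submodules, since totally isotropic subspaces of $U$ have dimension at most $2$.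

Count: $U$ has $15$ nonzero vectors, each lying in $3$ totally isotropic planes (the vectors of $u^\perp\setminus\{0,u\}$ number $6$, two for each plane), so there are $15\cdot3/3=15$ such planes. Hence
$$\sum_{x\in W}f(x)=1+45\cdot\big(-\tfrac13\big)+90\cdot\tfrac13=16=\sqrt{256}=|W|^{1/2}.$$
So (I3) for $e=1$ at $u=0$ holds, and gives no contradiction. The positive terms come from elements generating a copy of $S\oplus S$.

Now replace $1$ by the rank one idempotent $e=E_{11}$. Then $eW=\{(u,0)^T\}$ contains only elements with $\dim P\le1$, and the sum over $eW$ is $1-15\cdot\frac13=-4$, while $|eW|^{1/2}=4$: contradiction. A rank one idempotent sees only cyclic modules with a negative sign.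

One obstacle remains. If $\sigma(i)\neq i$, there is no symmetric idempotent that is of rank one in $A_i$ and zero in the other factors, as Example 3 shows for $\mathbb F_2\times\mathbb F_2$. The smallest available idempotents have rank one in both $A_i$ and $A_{\sigma(i)}$, and elements generating $S_i\oplus S_{\sigma(i)}$ come back with a positive sign. They will be controlled by a bound on how much isotropic $S_i$-material $W$ can contain.

## 8. Proof of the vanishing lemma

Let $f$ be as in Lemma 6, and suppose $f(0)\ne0$; scale to $f(0)=1$. Then $F(0)=1$, and $F(D)=0$ for all nonzero isotropic $D$.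

**Step 1. The generator sums $s(D)$.** The purpose is to compute $f$ on all singular elements that will matter. For isotropic $D$ put $s(D)=\sum_{v\in\mathrm{gen}(D)}f(v)$. So $s(D)=0$ if $D$ is not cyclic, and $s(0)=1$. For isotropic $D\neq0$, (6) becomes
$$s(D)=\sum_{T\subseteq\mathrm{Max}(D),\ \bigcap T=0}(-1)^{|T|}.\tag{7}$$
Four cases follow.

*If $\mathfrak rD\ne0$, then $s(D)=0$*, because every maximal submodule contains $\mathfrak rD$. For instance, if $R=D=\mathbb Z/4$, then $F(D)=F(2D)=0$ leaves total $0$ on the generators.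

*If $D\cong S_i$, then $s(D)=-1$*, because $\mathrm{Max}(D)=\{0\}$.

*If $D\cong S_i\oplus S_j$ with $i\neq j$, then $s(D)=1$*, because the maximal submodules are exactly the two summands, and only $T=\mathrm{Max}(D)$ has intersection $0$.

*If $D\cong S_i^k$, then $s(D)=(-1)^kq_i^{\binom k2}\neq0$.* Write $F_i=\mathbb F_{q_i}$ and regard $S_i^k$ as the $n_i\times k$ matrices over $F_i$. Using matrix units, a submodule consists of all matrices whose rows lie in a fixed subspace of $F_i^k$; a subspace of dimension $l$ gives a copy of $S_i^l$. Each element of $D$ generates exactly one submodule, so for $k\ge1$ we have $0=F(D)=\sum_{D''\le D}s(D'')$. This determines $s(S_i^k)$ by induction on $k$ from $s(0)=1$. The stated values satisfy the recursion: the $q$-binomial theorem with $q=q_i$ gives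
$$\sum_{l=0}^k\binom kl_q(-1)^lq^{\binom l2}=\prod_{l=0}^{k-1}(1-q^l)=0\qquad(k\ge1),$$
where $\binom kl_q$ is the number of $l$-dimensional subspaces of $\mathbb F_q^k$.

**Step 2. Consequences for $f$ and for isotropic modules.** We translate Step 1 into three statements.

* (i) If $f(w)\neq0$, then $w$ is singular, and $Rw$ is isotropic and semisimple with $\mathfrak rw=0$. Indeed $w$ is singular by (I2), $Rw$ is isotropic by Lemma 1, and $s(Rw)=|\mathrm{gen}(Rw)|f(w)\neq0$ by Lemma 4, so $\mathfrak rRw=0$.
* (ii) If $w$ is singular and $Rw\cong S_i$, then $f(w)=-1/Q_i$. If $w$ is singular and $Rw\cong S_i\oplus S_j$ with $i\ne j$, then $f(w)=1/(Q_iQ_j)$. Indeed $f(w)=s(Rw)/|\mathrm{gen}(Rw)|$. There are $Q_i$ generators in the first case. In the second the generators are the elements with both components nonzero, so there are $Q_iQ_j$.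
* (iii) If $D\cong S_i^k$ is isotropic, then $k\le n_i$. Indeed $s(D)\neq0$, so $D$ has a generator; being semisimple and cyclic, $D$ is a quotient of $R/\mathfrak r\cong\bigoplus_lS_l^{n_l}$.

**Step 3. The equation to contradict.** We choose the idempotent. Since $W\neq0$, some $S_i$ is a composition factor of $W$. Let $o$ be its orbit and $e\in E$ of type $o$. Since $eS_i\ne0$ and $X\mapsto eX$ is exact, $eW\neq0$. (I3) at $u=0$ gives
$$\sum_{x\in eW}f(x)=|eW|^{1/2}>1.\tag{8}$$
We show that the left side is at most $1$. All values of $f$ are real, since $f(w)=s(Rw)/|\mathrm{gen}(Rw)|$ on singular $w$.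

**Step 4. The case $o=\{i\}$.** Here only negative terms appear. Let $0\neq x\in eW$ with $f(x)\ne0$. By (i), $\mathfrak rx=0$, so $Rx=Rex$ is a nonzero quotient of $Re/\mathfrak re\cong S_i$. Hence $Rx\cong S_i$ and $f(x)=-1/Q_i<0$ by (ii). The left side of (8) is at most $f(0)=1$.

**Step 5. The case $o=\{i,j\}$ with $j=\sigma(i)\neq i$: splitting $e$.** We want to separate the two components of $x\in eW$. Since $eRe/e\mathfrak re\cong\mathbb F_{q_i}\times\mathbb F_{q_j}$, lifting idempotents in $eRe$ gives orthogonal idempotents with $e=e_i+e_j$, where $e_l$ has rank one image in $A_l$ and zero image in the other factors ($l=i,j$). Then $Re_l/\mathfrak re_l\cong S_l$ and $|e_lS_l|=q_l$.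

**Step 6. The singular parts $Y_i,Y_j$.** Here we bound the number of terms. For $l\in\{i,j\}$ let $Z_l$ be the sum of all submodules of $W$ isomorphic to $S_l$. Let $c_l\in R$ lift the identity of $A_l$ (the central idempotent of $R/\mathfrak r$ with components $1$ in $A_l$ and $0$ elsewhere). It acts as $1$ on $Z_l$. The element $c_l^J$ lifts the identity of $A_{\sigma(l)}$, so it acts as $0$ on $Z_l$, because $\sigma(l)\neq l$. For $v,w\in Z_l$ therefore
$$\beta(v,w)=\beta(c_lv,w)=\beta(v,c_l^Jw)=0.$$
By (Q3), each $q\in Q$ is additive on $Z_l$. With (Q1), $Y_l:=\{v\in Z_l:v\text{ singular}\}$ is a submodule, and it is isotropic. So $Y_l\cong S_l^{m_l}$ with $m_l\le n_l$ by (iii). Put $A_l':=|e_lY_l|-1=q_l^{m_l}-1$. Then $0\le A_l'\le Q_l$.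

**Step 7. The sum over $eW$.** Let $x\in eW$ with $f(x)\neq0$, and write $x=a+b$ with $a=e_ix$, $b=e_jx$. By (i), $Rx$ is isotropic and $\mathfrak rx=0$. Since $a\in Rx$, $a$ is singular and $\mathfrak ra=0$. So $a=0$, or $Ra\cong Re_i/\mathfrak re_i\cong S_i$. Hence $a\in e_iY_i$, and likewise $b\in e_jY_j$. If both are nonzero, then $Rx=Ra\oplus Rb\cong S_i\oplus S_j$: the two simple modules are non-isomorphic, both lie in $Rx$, and their sum contains $x$. So $f(x)=1/(Q_iQ_j)$ by (ii). Conversely, every $0\ne a\in e_iY_i$ is a singular element of $eW$ with $Ra\cong S_i$, so $f(a)=-1/Q_i$; likewise $f(b)=-1/Q_j$ for $0\neq b\in e_jY_j$. Let $n\le A_i'A_j'$ be the number of pairs of nonzero $a\in e_iY_i$, $b\in e_jY_j$ with $f(a+b)\neq0$. Then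
$$\sum_{x\in eW}f(x)=1-\frac{A_i'}{Q_i}-\frac{A_j'}{Q_j}+\frac n{Q_iQ_j}\le\Big(1-\frac{A_i'}{Q_i}\Big)\Big(1-\frac{A_j'}{Q_j}\Big)\le1.$$
The last inequality holds because both factors lie in $[0,1]$, and this is where the bound $m_l\le n_l$ enters. This contradicts (8). $\square$

In Example 2 itself ($W=\mathbb F_2\oplus\mathbb F_2$) the numbers are $A_1'=A_2'=Q_1=Q_2=1$. The element $(1,1)$ is non-singular, so $n=0$, and the sum is $1-1-1+0=-1$, while $|W|^{1/2}=2$.

With Lemma 6 proved, Theorems A and B and statement (4) are established.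

## 9. The Heisenberg group, and finiteness of $\mathcal C(\rho)$

Theorem C compares groups through their invariants, which works for finite groups. So we first prove that $\mathcal C(\rho)$ is finite. Let $V$ be the module of $\rho$ and $Q=\rho_\Phi(\Phi)$. For $x,y\in V$ let
$$T_xb_v=b_{v+x},\qquad M_yb_v=\mathbf e(\beta(y,v))\,b_v.$$
Then $T_xM_yT_x^{-1}=\mathbf e(-\beta(y,x))M_y$. The operators $M_yT_x$ are pairwise non-proportional since $\beta$ is nonsingular. So $\mathcal H=\{\lambda M_yT_x:\lambda\in\mathbb C^*\}$ is a group with $\mathcal H/\mathbb C^*\cong V\times V$, and the commutator pairing on $V\times V$ is nondegenerate. It acts irreducibly: an operator commuting with all $M_y$ is diagonal, because the characters $\beta(\cdot,v)$ are distinct; if it also commutes with the $T_x$, it is scalar.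

**Lemma 7.** The generators act on $\mathcal H$ by
$$\begin{aligned}
&m_rT_xm_r^{-1}=T_{rx},\qquad m_rM_ym_r^{-1}=M_{sy}\quad(s^J=r^{-1}),\\
&d_qM_yd_q^{-1}=M_y,\qquad d_qT_xd_q^{-1}=\mathbf e(q(x))\,T_xM_{\varepsilon^{-1}s_qx},\\
&h_eT_xh_e^{-1}=M_{\varepsilon^{-1}v_ex}T_{(1-e)x},\qquad h_eM_yh_e^{-1}=M_{s'y}T_{-ty}\quad(s'^J=1-e,\ t^J=u_e).
\end{aligned}\tag{9}$$
Moreover $t=et$, and $tX=eX$ for every submodule $X\le V$.

*Proof.* For $m_r$: $T_x$ goes to $T_{rx}$ at once, and $\beta(y,r^{-1}v)=\beta(sy,v)$ by (2).

For $d_q$: $q(v+x)-q(v)=q(x)+\beta(v,s_qx)=q(x)+\beta(\varepsilon^{-1}s_qx,v)$ by the second part of (2).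

For $h_eT_x$: the basis vectors in $h_eT_xb_v$ are $b_u$ with $u=w+(1-e)(v+x)$, $w=eu$. Compared with $T_{(1-e)x}h_eb_v$, the extra phase is $\beta(w,v_ex)=\beta(eu,v_ex)=\beta(u,e^Jv_ex)=\beta(u,v_ex)=\beta(\varepsilon^{-1}v_ex,u)$, which is the effect of $M_{\varepsilon^{-1}v_ex}$.

For $h_eM_y$: since $ev=u_ev_ev$,
$$\beta(y,v)=\beta(y,(1-e)v)+\beta(y,u_ev_ev)=\beta(y,(1-e)v)+\beta(ty,v_ev).$$
Let $e'=J^{-1}(e)$. Applying $J^{-1}$ to $u_e=eu_ee^J$ gives $t=e\,t\,e'$, so $t=et$ and $ty\in eV$. Substituting $w\mapsto w-ty$ in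
$$h_eM_yb_v=|eV|^{-1/2}\sum_{w\in eV}\mathbf e\big(\beta(y,(1-e)v)+\beta(w+ty,v_ev)\big)b_{w+(1-e)v}$$
gives output vectors $u=w-ty+(1-e)v$ with phase $\beta(w,v_ev)$, which is $T_{-ty}h_eb_v$, times the phase $\beta(y,(1-e)v)=\beta(y,(1-e)u)=\beta(s'y,u)$.

For the last claim put $v'=J^{-1}(v_e)$. Applying $J^{-1}$ to $v_e=e^Jv_ee$, $u_ev_e=e$ and $v_eu_e=e^J$ gives $v'=e'v'e$, $v't=e'$ and $tv'=e$. So $t:e'X\to eX$ is bijective with inverse $v'$, and $tX=te'X=eX$. $\square$

**Step 1. The generators have finite order, and there are finitely many.** Each $h_e$ is unitary. Its columns have norm $1$. Let $v\neq v'$ be two column indices. If $(1-e)v\ne(1-e)v'$, the columns have disjoint supports. Otherwise $ev\ne ev'$, so $v_e(v-v')$ is a nonzero element of $e^JV$, and the inner product is proportional to $\sum_{w\in eV}\mathbf e(\beta(w,v_e(v-v')))$ or its conjugate, which is $0$ by Lemma 2. Next, the coefficient of $b_{w'+(1-e)v}$ in $h_e^2b_v$, for $w'\in eV$, is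
$$|eV|^{-1}\sum_{w\in eV}\mathbf e\big(\beta(w,v_ev)+\beta(w',v_ew)\big)=|eV|^{-1}\sum_{w\in eV}\mathbf e\big(\beta(w,v_ev+v_e^J\varepsilon w')\big)\in\{0,1\},$$
because $\beta(w',v_ew)=\beta(v_ew,\varepsilon w')=\beta(w,v_e^J\varepsilon w')$. All other coefficients are $0$. A unitary $0/1$ matrix is a permutation matrix, so $h_e$ has finite order. By (Q3) and induction, $q(kv)=kq(v)+\binom k2\beta(v,s_qv)$. For $k=2|V|$ the left side is $q(0)=0$ and $\binom k2=|V|(2|V|-1)$ kills $\beta$, so $kq(v)=0$. Hence there are finitely many $d_q$, all of finite order. The $m_r$ and $h_e$ are finite in number, and the $m_r$ are permutation matrices. In particular $\det\mathcal C(\rho)$ is generated by finitely many roots of unity, so it is finite.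

**Step 2. $\mathcal C(\rho)$ is finite.** By (9) every generator conjugates $\mathcal H$ into itself, hence onto itself since $\mathcal H/\mathbb C^*$ is finite. So $\mathcal C(\rho)$ acts on the finite group $\mathcal H/\mathbb C^*$. An element $g$ acting trivially multiplies each $M_yT_x$ by the value of a character of $V\times V$. By nondegeneracy of the commutator pairing, some $h\in\mathcal H$ induces the same character, so $h^{-1}g$ commutes with $\mathcal H$ and is scalar by Schur's lemma. Thus $g\in\mathcal H$. So the image of $\mathcal C(\rho)$ in $\mathrm{PGL}(\mathbb C[V])$ has a subgroup of finite index inside the finite group $\mathcal H/\mathbb C^*$, and it is finite. A scalar $\lambda\in\mathcal C(\rho)$ satisfies $\lambda^{|V|}\in\det\mathcal C(\rho)$, so there are finitely many. Hence $\mathcal C(\rho)$ is finite.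

**Corollary.** Self-dual isotropic codes of length $N$ exist if and only if $\mathcal C(\rho)$ has a nonzero invariant of degree $N$. Such codes exist for some $N\ge1$, for every finite representation of every finite form ring.

*Proof.* The first statement is Theorem B together with $\mathrm{cwe}(C)\ne0$. For the second, $\prod_{g\in\mathcal C(\rho)}g\,x_0$ is a nonzero invariant of positive degree. $\square$

## 10. Which transforms $h_e$ are needed: proof of Theorem C

**Lemma 8.** Let $U$ be a finite-dimensional complex space, $G\le\mathrm{GL}(U)$ finite, and let $g\in\mathrm{GL}(U)$ fix every $G$-invariant in $\mathrm{Sym}(U)$. Then $g\in G$.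

*Proof.* Regard $\mathrm{Sym}(U)$ as the polynomials on $U^*$, with $(gp)(\ell)=p(\ell\circ g)$. For every invariant $p$ we have $p(\ell\circ g)=p(\ell)$. Invariants of a finite group separate orbits, so for each $\ell\in U^*$ there is $h\in G$ with $\ell\circ g=\ell\circ h$. Thus $U^*$ is the union of the finitely many subspaces $\{\ell:\ell\circ(g-h)=0\}$, $h\in G$. A complex vector space is not a finite union of proper subspaces, so one of them is $U^*$, and $g=h$. $\square$

**Proof of C.2.** The group on the right contains $\mathcal C(\rho)$. By Theorem B it fixes all of $\mathbb C[x_v]^{\mathcal C(\rho)}$. So it is contained in $\mathcal C(\rho)$ by Lemma 8, applied to the finite group $\mathcal C(\rho)$. $\blacksquare$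

**Proof of C.1.** Finiteness was shown in Section 9. If $E$ is sufficient for $V$, then $\mathbb C[x_v]^{G_E}=\mathbb C[x_v]^{\mathcal C(\rho)}$ by (4). Every element of $\mathcal C(\rho)$ fixes these invariants, so $\mathcal C(\rho)\le G_E$ by Lemma 8 for $G_E$, which is finite as a subgroup of $\mathcal C(\rho)$. $\blacksquare$

**Proof of C.3.** "If" is (4). For "only if", suppose that the orbit $o$ occurs in $V$ but no $e\in E$ has type $o$.

**Step 1. Reduction to groups.** If $\mathbb C[x_v]^{G_E}$ were the span of the $\mathrm{cwe}(C)$, it would equal $\mathbb C[x_v]^{\mathcal C(\rho)}$ by Theorem B, and Lemma 8 would give $G_E=\mathcal C(\rho)$. So it suffices to find an element of $\mathcal C(\rho)$ outside $G_E$.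

**Step 2. A subgroup normalized by $G_E$.** We build a piece of the Heisenberg group that only an $h_e$ of type $o$ can move. Choose submodules $X<X'\le V$ with $X'/X\cong S_k$, $k\in o$. Let $I_o=\ker\big(R\to\prod_{i\in o}A_i\big)$. This two-sided ideal kills $S_k$, so $I_oX'\subseteq X$. The set
$$\Pi=\{\lambda M_yT_x:\lambda\in\mathbb C^*,\ y\in X',\ x\in X\}$$
is a group. We check with (9) that the generators of $G_E$ conjugate it into itself. For $m_r$ this is clear, as $X$ and $X'$ are submodules. For $d_q$, $M_y$ is fixed and $T_x$ acquires $M_{\varepsilon^{-1}s_qx}$ with $\varepsilon^{-1}s_qx\in X\subseteq X'$. For $h_e$ with $e\in E$, $T_x$ goes to $M_{\varepsilon^{-1}v_ex}T_{(1-e)x}$, whose indices lie in $X\subseteq X'$ and in $X$. And $M_y$ goes to $M_{s'y}T_{-ty}$ with $s'y\in X'$. Since $e$ has a type different from $o$, $e\in I_o$, so $ty=ety\in I_oX'\subseteq X$. As $\Pi/\mathbb C^*$ is finite, each generator normalizes $\Pi$, and so does $G_E$.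

**Step 3. An element that does not normalize $\Pi$.** Let $e^*$ be an idempotent of type $o$, so that $h_{e^*}\in\mathcal C(\rho)$. By Lemma 7 the translation parts $-ty$ of $h_{e^*}M_yh_{e^*}^{-1}$, $y\in X'$, range over $tX'=e^*X'$. Now $e^*X'\not\subseteq X$, because $e^*(X'/X)\cong e^*S_k\ne0$. Since the operators $M_yT_x$ are pairwise non-proportional, some $h_{e^*}M_yh_{e^*}^{-1}$ is not in $\Pi$. So $h_{e^*}\notin G_E$. $\blacksquare$
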